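
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The extremal solution of an exponential boundary reaction problem is bounded up to dimension nine}


\begin{abstract}
Let $\Omega\subset\mathbb R^N_+$ be a smooth bounded domain whose boundary consists of a piece $\Gamma_1$ of the hyperplane $\partial\mathbb R^N_+$ and a piece $\Gamma_2$ inside $\mathbb R^N_+$. We consider harmonic functions with $\partial_\nu u=\lambda e^u$ on $\Gamma_1$ and $u=0$ on $\Gamma_2$, and we prove that the extremal solution is bounded whenever $N\le 9$. No symmetry or convexity of $\Omega$ is assumed. The proof compares two constants: the amount of boundary flux that Green's formula needs to produce a high maximum, and the amount that stability allows, measured with the optimal profile in Kato's trace inequality. The same method applies when $\Gamma_1$ is curved. For every $N\ge10$ we also construct a symmetric domain,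 convex in the horizontal directions and with a corner along the interface, whose extremal solution is unbounded.
\end{abstract}


\section{Introduction}

\subsection{The problem}
Let $\mathbb R^N_+=\{x\in\mathbb R^N:x_N>0\}$. Let $\Omega\subset\mathbb R^N$ be a bounded domain whose boundary is divided into two nonempty parts $\Gamma_1,\Gamma_2$, and let $\nu$ be the outward unit normal. For $\lambda>0$ consider
\begin{equation}\label{eq:problem}
\Delta u=0\ \text{ in }\Omega,\qquad \frac{\partial u}{\partial\nu}=\lambda e^u\ \text{ on }\Gamma_1,\qquad u=0\ \text{ on }\Gamma_2 .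
\end{equation}
The function $u$ is harmonic, receives through $\Gamma_1$ a flux that grows exponentially with its own boundary value, and is held at zero on $\Gamma_2$.

In dimension one everything is explicit. If $\Omega=(0,\ell)$, $\Gamma_1=\{0\}$, $\Gamma_2=\{\ell\}$, then $u$ is affine, and with $m=u(0)$ the problem becomes $m/\ell=\lambda e^m$, that is, $me^{-m}=\lambda\ell$. Since $me^{-m}$ increases on $[0,1]$ from $0$ to $1/e$ and decreases to $0$ afterwards, there are two solutions for $0<\lambda<\lambda^*=1/(e\ell)$, one for $\lambda=\lambda^*$ and none for $\lambda>\lambda^*$. The smaller solution has $m\le1$, so it stays bounded as $\lambda\uparrow\lambda^*$.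

In general we use the following known facts, which belong to the setting of \cite{BRP}.
\begin{itemize}
\item[(R)] \emph{There is $\lambda^*\in(0,\infty)$ such that \eqref{eq:problem} has a minimal classical solution $u_\lambda$ for $0<\lambda<\lambda^*$ and no solution for $\lambda>\lambda^*$. Moreover, $u_\lambda\le u_{\lambda'}$ for $\lambda<\lambda'<\lambda^*$.}
\end{itemize}
The \emph{extremal solution} is $u^*=\lim_{\lambda\uparrow\lambda^*}u_\lambda$. It is a weak solution for $\lambda=\lambda^*$. The question is whether it is bounded, as in dimension one.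

Two results of \cite{BRP} concern $f(u)=e^u$ and a flat reaction surface. Theorem~1.5 of \cite{BRP} states that $u^*\in L^\infty(\Omega)$ if $N\le9$ and $\Omega\subset\mathbb R^N_+$ is open, bounded and satisfies
\begin{itemize}
\item[(i)] $\partial\Omega=\Gamma_1\cup\Gamma_2$ with $\Gamma_1\subset\partial\mathbb R^N_+$ and $\Gamma_2\subset\mathbb R^N_+$;
\item[(ii)] $\Omega$ is symmetric with respect to the hyperplanes $x_1=0,\dots,x_{N-1}=0$;
\item[(iii)] $\Omega$ is convex with respect to all directions $x_1,\dots,x_{N-1}$.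
\end{itemize}
Proposition~1.7 of \cite{BRP} states that for a smooth bounded domain satisfying (i) alone, $u^*\in L^\infty(\Omega)$ if $N<6$. Open Problem~1 of \cite{BRP} asks whether (ii) and (iii) can be dropped for smooth domains in the full range $N\le9$. The answer is yes.

\subsection{Results}
We first make the hypotheses precise. In the \emph{flat setting},
\begin{itemize}
\item[(D)] $\Omega\subset\mathbb R^N_+$ is a bounded domain with smooth boundary, and $\partial\Omega=\Gamma_1\cup\Sigma\cup\Gamma_2$ is a disjoint union. The set $\Gamma_1$ is nonempty and relatively open in $\partial\mathbb R^N_+$, and $\Gamma_2\subset\mathbb R^N_+$ is nonempty. The interface $\Sigma=\overline{\Gamma_1}\cap\overline{\Gamma_2}$ is the relative boundary of $\Gamma_1$ in $\partial\mathbb R^N_+$; it is a compact smooth hypersurface of $\partial\mathbb R^N_+$ (empty if $N=1$), and $\Gamma_1$ lies locally on one side of it.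
\end{itemize}
A \emph{classical solution} of \eqref{eq:problem} is a function $u\in C^2(\Omega)\cap C^1(\Omega\cup\Gamma_1)\cap C(\overline\Omega)$ that satisfies \eqref{eq:problem} and vanishes on $\Gamma_2\cup\Sigma$.

\begin{theorem}\label{thm:flat}
Let $N\le9$ and let $\Omega$ be as in \textup{(D)}. Then there is a constant $C$, independent of $\lambda\in(0,\lambda^*)$, such that $\sup_\Omega u_\lambda\le C$. Hence $u^*\in L^\infty(\Omega)$.
\end{theorem}

The flatness of $\Gamma_1$ is not essential.

\begin{theorem}\label{thm:curved}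
Let $2\le N\le 9$. Let $\Omega\subset\mathbb R^N$ be a bounded domain with smooth boundary, $\partial\Omega=\Gamma_1\cup\Sigma\cup\Gamma_2$ a disjoint union in which $\Gamma_1,\Gamma_2$ are nonempty and relatively open in $\partial\Omega$, and $\Sigma$ is empty or a compact smooth $(N-2)$-dimensional submanifold with $\Gamma_1$ and $\Gamma_2$ locally on opposite sides. With $\lambda^*$ and classical minimal solutions $u_\lambda$ as in \textup{(R)}, $\sup_{0<\lambda<\lambda^*}\|u_\lambda\|_{L^\infty(\Omega)}<\infty$, so $u^*\in L^\infty(\Omega)$.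
\end{theorem}

Theorem~1.5 of \cite{BRP} does not ask $\partial\Omega$ to be smooth across the interface. In that form its dimension is optimal. Put
\begin{equation}\label{eq:A}
n=N-1,\qquad S_+=\{|x|=1,\ x_N>0\},\qquad A=\frac{(n-1)|S_+|}{|S^{n-1}|}.
\end{equation}

\begin{theorem}\label{thm:ten}
For every $N\ge10$ there is a bounded domain $\Omega_s\subset\mathbb R^N_+$ satisfying \textup{(i)--(iii)}, with $\Gamma_1,\Gamma_2$ smooth and meeting at a corner along $\Sigma$, for which $\lambda^*=A$ and $u^*\notin L^\infty(\Omega_s)$. Here $\lambda^*$ is the supremum of the $\lambda$ for which a classical solution exists. In \textup{(i)}, $\Sigma$ is listed separately as in \textup{(D)}.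
\end{theorem}

We make no optimality claim for domains whose boundary is smooth across $\Sigma$.

\subsection{Where the number nine comes from}\label{sec:nine}
Let $N\ge3$. The boundary condition is invariant under $u(x)\mapsto u(rx)+\log r$. A solution that becomes singular at a point of $\Gamma_1$, which we call $0$, may therefore be expected to resemble an invariant solution in the half-space,
\[
u_s(x)=-\log|x|+G(x/|x|).
\]
Harmonicity means $\Delta_SG=N-2=n-1$ on $S_+$. We normalize $G=0$ on $\partial S_+=S^{n-1}$ and look for $G$ depending only on $x_N/|x|$. Integrating the equation over $S_+$ shows that the outer conormal derivative of $G$ is the constant $A$ in \eqref{eq:A}, so $\partial_\nu u_s=A/|x|=Ae^{u_s}$: the function $u_s$ solves the problem with $\lambda=A$.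

Minimal solutions are stable (Lemma~\ref{lem:stability}). Stability of $u_s$ would mean $A\int\varphi^2/|x|\le\int|\nabla\varphi|^2$ for test functions $\varphi$ on $\overline{\mathbb R^N_+}$, the left integral being over $\partial\mathbb R^N_+$. Kato's inequality is the inequality
\[
H\int_{\partial\mathbb R^N_+}\frac{\varphi^2}{|x|}\le\int_{\mathbb R^N_+}|\nabla\varphi|^2,
\]
and its best constant $H$ is computed in Section~\ref{sec:constants}. We shall find
\[
H<A\ \text{ if }3\le N\le9,\qquad H>A\ \text{ if }N\ge10 .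
\]
So in dimensions three to nine the natural singular profile is unstable, and one guesses that $u^*$ is bounded; from dimension ten on it is stable, and Theorem~\ref{thm:ten} makes it an extremal solution.

The proof of Theorem~\ref{thm:flat} turns this heuristic into an estimate at a maximum point $y_0$ of $u_\lambda$. Green's formula says that, to build up the height $u_\lambda(y_0)$, the flux $g=\lambda e^{u_\lambda}$ near $y_0$ must on average be as large as $A/|z-y_0|$ over about $u_\lambda(y_0)$ units of logarithmic scale. Stability says that over these scales $g$ is on average at most $H/|z-y_0|$. If $H<A$, the height is bounded.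

\medskip
\noindent\textbf{Conventions.} We identify $\partial\mathbb R^N_+$ with $\mathbb R^n$ and put $a=\frac{N-2}2=\frac{n-1}2$. For $y\in\partial\mathbb R^N_+$ let $B_r^+(y)=B_r(y)\cap\mathbb R^N_+$ and $T_r(y)=B_r(y)\cap\partial\mathbb R^N_+$. Surface measure is $d\sigma$, written $dz$ or $dx'$ on $\partial\mathbb R^N_+$. The letter $C$ denotes constants, possibly different at each occurrence, that do not depend on $\lambda\in(0,\lambda^*)$, on the truncation parameter $\varepsilon$ below, or on the points considered.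

\section{The argument in dimension three, away from the interface}\label{sec:three}

Let $N=3$. Suppose that $u=u_\lambda$ attains its maximum at $0\in\Gamma_1$, that $B_2^+(0)\subset\Omega$ and $T_2(0)\subset\Gamma_1$, and that $\int_{B_1^+(0)}u\le C$. Put $g=\lambda e^u$ and $\hat M=g(0)=\max_{\Gamma_1} g$.

\emph{Green's formula.} Let $\eta$ be a smooth radial cutoff, $0\le\eta\le1$, $\eta=1$ on $B_{1/2}(0)$, $\eta=0$ outside $B_1(0)$. The kernel $\eta/|x|$ is radial, so its normal derivative on the plane vanishes. Green's identity on the half-ball minus a small half-ball about $0$ gives, in the limit,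
\[
2\pi u(0)=\int_{T_1(0)}\frac{g\,\eta}{|z|}\,dz+\int_{B_1^+(0)}u\,\Delta\Big(\frac{\eta}{|x|}\Big)dx\le\int_{T_1(0)}\frac{g}{|z|}\,dz+C .
\]

\emph{Stability.} Let $\tau=\min\{1/\hat M,1/e\}$. The part of the last integral over $|z|<\tau$ is at most $2\pi\hat M\tau\le2\pi$. By stability (Lemma~\ref{lem:stability} below),
\[
\int_{\Gamma_1}g\varphi^2\le\int_\Omega|\nabla\varphi|^2
\]
for Lipschitz $\varphi$ with compact support in $\Omega\cup\Gamma_1$. A fixed cutoff bounds the part over $1/e<|z|<1$ by a constant. For the middle part choose $\varphi=|x|^{-1/2}\zeta(\log|x|)$ with $\zeta=1$ on $[\log\tau,-1]$, $\zeta=0$ outside $[\log\tau-1,0]$, linear in between. Then $\varphi^2=1/|z|$ for $\tau\le|z|\le1/e$, $z\in\partial\mathbb R^3_+$. With $t=\log r$ and $\int\zeta\zeta'dt=0$,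
\[
\int|\nabla\varphi|^2=2\pi\int\Big(\zeta'-\frac\zeta2\Big)^2dt=2\pi\int\Big(\zeta'^2+\frac{\zeta^2}4\Big)dt\le\frac\pi2\log\frac1\tau+C .
\]

\emph{The number of scales.} Since $\hat M=\lambda e^{u(0)}$ with $\lambda<\lambda^*$, we have $\log\frac1\tau\le u(0)+C$. Altogether
\[
2\pi u(0)\le\frac\pi2u(0)+C ,
\]
and $u(0)$ is bounded independently of $\lambda$.

\medskip
With the test function $|x|^{-a}\zeta(\log|x|)$ the same computation in dimension $N\ge3$ gives $(N-2)|S_+|u(0)\le a^2|S_+|u(0)+C$. This suffices if $\frac{N-2}4<1$, that is, if $N<6$, the range of \cite[Proposition 1.7]{BRP}. Two things remain to be done.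
\begin{itemize}
\item \emph{Reach $N=9$.} A radial test function is wasteful: only its values on $\partial\mathbb R^N_+$ matter for the left side of the stability inequality, and its angular profile on $S_+$ is free. Section~\ref{sec:constants} uses the best profile.
\item \emph{Reach the interface.} If the maximum point $y_0$ is close to $\Sigma$, only a small half-ball of radius $R$ about $y_0$ is available, and the error in Green's formula is of order $R^{-N}\int_{B_R^+(y_0)}u$. Section~\ref{sec:interface} bounds it with the help of the Dirichlet condition.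
\end{itemize}

\section{Stability and a weighted energy inequality}\label{sec:stability}

In this section $N\ge2$ and $\Omega$ is as in Theorem~\ref{thm:curved}, except that $N\le9$ is not needed. This includes the flat setting (D) for $N\ge2$. Indeed, a limit point of $\Gamma_2$ in $\Gamma_1$ would lie in $\overline{\Gamma_1}\cap\overline{\Gamma_2}=\Sigma$, so $\Gamma_2\cup\Sigma$ is closed and $\Gamma_1$ is relatively open in $\partial\Omega$; and $\Gamma_2=\partial\Omega\cap\mathbb R^N_+$ is relatively open. At $x_0\in\Sigma$ the function $x_N$ attains its minimum over $\overline\Omega$, so the tangent plane of $\partial\Omega$ at $x_0$ is $\partial\mathbb R^N_+$ and the inner normal is $e_N$. Hence $\partial\Omega$ is near $x_0$ a graph over $\partial\mathbb R^N_+$; $\Gamma_1$ is the part over one side of $\Sigma$, and the part over the other side, being in neither $\Gamma_1$ nor $\Sigma$, belongs to $\Gamma_2$.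

Let $\mathcal L$ be the set of functions on $\Omega\cup\Gamma_1$ that are locally Lipschitz and whose support is a compact subset of $\Omega\cup\Gamma_1$. Functions in $C^1(\Omega\cup\Gamma_1)$ are locally Lipschitz, since near points of $\Gamma_1$ the domain lies above a smooth graph.

\begin{lemma}[Weak form]\label{lem:weak}
Let $w\in C^2(\Omega)\cap C^1(\Omega\cup\Gamma_1)$ be harmonic and $\chi\in\mathcal L$. Then
\[
\int_\Omega\nabla w\cdot\nabla\chi\,dx=\int_{\Gamma_1}w_\nu\chi\,d\sigma .
\]
The proof uses only that $\Gamma_1$ is relatively open in $\partial\Omega$ and that near each of its points $\Omega$ is the region on one side of a smooth graph.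
\end{lemma}

\begin{proof}
By a partition of unity we may assume that $\chi$ has compact support in $\Omega$, where the claim is the divergence theorem, or in a chart in which $\Omega=\{x_N>\gamma(x')\}$ and $\partial\Omega$ is contained in $\Gamma_1$, with $\gamma$ smooth. For $h>0$ the set $\operatorname{supp}\chi\cap\{x_N\ge\gamma(x')+h\}$ is a compact subset of $\Omega$, so $\chi\nabla w$ is Lipschitz there, and since $\Delta w=0$,
\[
\int_{\{x_N>\gamma+h\}}\nabla w\cdot\nabla\chi\,dx=\int_{\{x_N=\gamma+h\}}\chi\,\nabla w\cdot\nu\,d\sigma,\qquad \nu=\frac{(\nabla\gamma(x'),-1)}{\sqrt{1+|\nabla\gamma(x')|^2}} .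
\]
As $\nabla w$ is continuous on the compact set $\operatorname{supp}\chi\subset\Omega\cup\Gamma_1$ and $\nabla\chi$ is bounded, we may let $h\downarrow0$.
\end{proof}

Now let $u=u_\lambda$, $0<\lambda<\lambda^*$. By the maximum principle the minimum of $u$ over $\overline\Omega$ is attained on $\partial\Omega$. It is not attained on $\Gamma_1$, because $u_\nu>0$ there; so $u\ge0$. Since $u_\nu>0$ on $\Gamma_1$, $u\not\equiv0$, so $\max_{\overline\Omega}u>0$ is attained on $\partial\Omega$, and hence on $\Gamma_1$. For $0<\varepsilon\le1$ put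
\[
u_\varepsilon=(u-\varepsilon)^+ .
\]
Its support is contained in $\{u\ge\varepsilon\}$, a compact set that misses $\Gamma_2\cup\Sigma$. Thus $u_\varepsilon\in\mathcal L$.

\begin{lemma}[Stability]\label{lem:stability}
For every $\varphi\in\mathcal L$,
\begin{equation}\label{eq:stability}
\lambda\int_{\Gamma_1}e^{u}\varphi^2\,d\sigma\le\int_\Omega|\nabla\varphi|^2\,dx .
\end{equation}
\end{lemma}

\begin{proof}
Take $\lambda'\in(\lambda,\lambda^*)$ and $w=u_{\lambda'}-u_\lambda\ge0$. On $\Gamma_1$ we have $w_\nu=\lambda'e^{u_{\lambda'}}-\lambda e^{u_\lambda}>0$. So $w\not\equiv0$, and $w>0$ in $\Omega$ by the strong maximum principle. A zero of $w$ on $\Gamma_1$ would be a minimum and force $w_\nu\le0$; so $w>0$ on $\Gamma_1$ as well. By convexity of the exponential, $w_\nu\ge\lambda(e^{u_{\lambda'}}-e^{u_\lambda})\ge\lambda e^{u_\lambda}w$. Since $\varphi^2/w\in\mathcal L$, Lemma~\ref{lem:weak} gives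
\[
\lambda\int_{\Gamma_1}e^u\varphi^2\le\int_{\Gamma_1}\frac{w_\nu}w\varphi^2=\int_\Omega\Big(2\frac\varphi w\nabla w\cdot\nabla\varphi-\frac{\varphi^2}{w^2}|\nabla w|^2\Big)\le\int_\Omega|\nabla\varphi|^2 .\qedhere
\]
\end{proof}

Testing the equation with $u_\varepsilon\eta^2$ produces the boundary term $\int\lambda e^uu_\varepsilon\eta^2$. Stability tested with $u_\varepsilon\eta$ controls $\int\lambda e^uu_\varepsilon^2\eta^2$, which has one more power of $u_\varepsilon$. Where $u$ is large the second dominates, and where $u$ is bounded so is $e^u$. The reaction term can therefore be absorbed at the cost of an arbitrarily small loss $\delta$.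

\begin{lemma}[Weighted energy inequality]\label{lem:energy}
For each $\delta\in(0,1]$ there is a constant $C_\delta$, independent of $\lambda$ and $\varepsilon$, such that for $v=u_\varepsilon$ and every locally Lipschitz $\eta$ on a relative neighborhood of $\operatorname{supp}v$ in $\Omega\cup\Gamma_1$,
\begin{equation}\label{eq:energy}
\int_\Omega|\nabla(v\eta)|^2\le(1+\delta)\int_\Omega v^2|\nabla\eta|^2+C_\delta\int_{\Gamma_1\cap\operatorname{supp}v}\eta^2\,d\sigma .
\end{equation}
Moreover $\int_\Omega u^2\le C$.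
\end{lemma}

\begin{proof}
The functions $v\eta$ and $v\eta^2$, extended by zero, belong to $\mathcal L$. Almost everywhere
\[
\nabla u\cdot\nabla(v\eta^2)=\nabla v\cdot\nabla(v\eta^2)=|\nabla(v\eta)|^2-v^2|\nabla\eta|^2 ;
\]
the first equality holds because $\nabla(v\eta^2)=0$ a.e.\ on $\{v=0\}$. So Lemma~\ref{lem:weak} gives
\[
\int_\Omega|\nabla(v\eta)|^2=\lambda\int_{\Gamma_1}e^uv\eta^2+\int_\Omega v^2|\nabla\eta|^2 .
\]
By Lemma~\ref{lem:stability} with $\varphi=v\eta$ the left side is at least $\lambda\int_{\Gamma_1}e^uv^2\eta^2$. Hence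
\[
\lambda\int_{\Gamma_1}e^u(v^2-v)\eta^2\le\int_\Omega v^2|\nabla\eta|^2 .
\]
Let $K=1+1/\delta$. If $v\ge K$, then $v\le\delta(v^2-v)$. If $v<K$, then $u\le K+1$ and $v-\delta(v^2-v)\le(1+\delta)v\le2K$. In both cases
\[
e^uv\le\delta e^u(v^2-v)+2Ke^{K+1} .
\]
Multiply by $\lambda\eta^2$, integrate over $\Gamma_1\cap\operatorname{supp}v$, and use $\lambda\le\lambda^*$ and the previous two displays. This is \eqref{eq:energy}.

With $\eta\equiv1$ and $\delta=1$ we get $\int_\Omega|\nabla v|^2\le C$. Since $v$ vanishes near $\Gamma_2$, the Poincar\'e inequality for functions in $H^1(\Omega)$ with zero trace on $\Gamma_2$ gives $\int_\Omega v^2\le C$. Let $\varepsilon\downarrow0$.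
\end{proof}

\section{The estimate at the interface}\label{sec:interface}

Here $N\ge3$ and $\Omega$ is as in (D), except that the definition of $\mu$ and Lemma~\ref{lem:hardy} are given for $N\ge2$ for later use. Note that $\Sigma\ne\emptyset$, since $\Gamma_1$ is a nonempty bounded open subset of $\mathbb R^n$. We first collect what is needed from the geometry. Write $d(y)=\operatorname{dist}(y,\Sigma)$.

\begin{lemma}\label{lem:geometry}
\textup{(a)} If $y\in\Gamma_1$ and $\rho=\operatorname{dist}(y,\Gamma_2\cup\Sigma)$, then $\rho>0$, $T_\rho(y)\subset\Gamma_1$ and $B^+_\rho(y)\subset\Omega$. In particular $\Omega\cup\Gamma_1$ is relatively open in $\overline{\mathbb R^N_+}$.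

\textup{(b)} There is $r_0>0$ such that for each $x_0\in\Sigma$ there is a unit vector $e\in\mathbb R^n$ with $x_0+r\omega\notin\Gamma_1$ whenever $0<r<r_0$, $\omega\in S^{n-1}$ and $\omega\cdot e>\frac12$.

\textup{(c)} There is $c_0\in(0,1]$ such that $T_{d(y)}(y)\subset\Gamma_1$ and $B^+_{c_0d(y)}(y)\subset\Omega$ for all $y\in\Gamma_1$.
\end{lemma}

\begin{proof}
(a) As seen in Section~\ref{sec:stability}, $\Gamma_2\cup\Sigma$ is closed, so $\rho>0$. The connected set $T_\rho(y)$ contains $y$ and misses $\Sigma$, the relative boundary of $\Gamma_1$; so it lies in $\Gamma_1$. The connected set $B_\rho^+(y)$ misses $\partial\Omega$, since $\partial\Omega\cap\mathbb R^N_+=\Gamma_2$, and contains points of $\Omega$, since $y\in\partial\Omega$ and $\Omega\subset\mathbb R^N_+$; so it lies in $\Omega$.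

(b) Since $\Sigma$ is compact and smooth, there are $\rho_1,K>0$ such that for each $x_0\in\Sigma$, in orthonormal coordinates $(y'',y_n)$ of $\mathbb R^n$ centered at $x_0$ whose $y_n$-axis points along a suitable unit normal $e$ of $\Sigma$, the set $\Gamma_1$ coincides with $\{y_n<h(y'')\}$ in the ball of radius $\rho_1$, where $|h(y'')|\le K|y''|^2$. If $y=r\omega$, $\omega\cdot e>\frac12$ and $0<r<r_0:=\min\{\rho_1,\frac1{2K}\}$, then $y_n>\frac r2\ge Kr^2\ge h(y'')$, so $y\notin\Gamma_1$.

(c) The set $T_{d(y)}(y)$ is connected, contains $y$ and misses $\Sigma$; so it lies in $\Gamma_1$. As seen in Section~\ref{sec:stability}, the inner normal of $\partial\Omega$ at points of $\Sigma$ is $e_N$. By compactness there is $\rho_0>0$ such that for all $x_0\in\Sigma$, in the cylinder $\{|x'-x_0'|<\rho_0,\ |x_N|<\rho_0\}$, we have $\Omega=\{x_N>\gamma(x')\}$ and $\partial\Omega=\operatorname{graph}\gamma$. Let $y\in\Gamma_1$, $d(y)<\rho_0/2$, and choose $x_0\in\Sigma$ with $|y-x_0|=d(y)$. The points of $T_{d(y)}(y)$ lie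 in the cylinder and in $\Gamma_1\subset\partial\Omega$, so $\gamma=0$ there, and therefore $B^+_{d(y)}(y)\subset\Omega$. The remaining points, $\{y\in\Gamma_1:d(y)\ge\rho_0/2\}$, form a compact set disjoint from the closed set $\Gamma_2\cup\Sigma$. On it (a) applies with a uniform radius, and $d(y)\le\operatorname{diam}\Omega$.
\end{proof}

By (a), functions in $\mathcal L$ extended by zero are Lipschitz with compact support on $\overline{\mathbb R^N_+}$, and they vanish on $\partial\mathbb R^N_+\setminus\Gamma_1$.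

We want to bound the average of $u$ over balls of radius comparable to the distance to $\Sigma$. The bound $\int_\Omega u^2\le C$ only gives $r^{-N}\int_{B_r}u\le Cr^{-N/2}$. The idea is to use in \eqref{eq:energy} the weight $\eta=|x-x_0|^{-a}$, for which $|\nabla\eta|^2=a^2|x-x_0|^{-2}\eta^2$. The constant $a^2$ is exactly the one in Hardy's inequality, so the two sides of \eqref{eq:energy} would balance, and the factor $1+\delta$ would be fatal. But near $x_0\in\Sigma$ the function $u_\varepsilon$ vanishes on a whole cone in $\partial\mathbb R^N_+$, and this improves Hardy's constant.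

For a unit vector $e\in\mathbb R^n$ let $Z_e=\{\omega\in\partial S_+:\omega\cdot e>\frac12\}$ and
\[
\mu=\inf\Big\{\int_{S_+}|\nabla f|^2:\ f\in H^1(S_+),\ f=0\text{ on }Z_e,\ \int_{S_+}f^2=1\Big\} .
\]
By orthogonal invariance $\mu$ does not depend on $e$. The infimum is attained, by compactness of $H^1(S_+)\subset L^2(S_+)$ and weak continuity of the trace, and a minimizer cannot be constant; so $\mu>0$. (For $N=2$, $S_+$ is a half-circle and $Z_e=\{e\}$ is one of its endpoints.)

\begin{lemma}[Hardy's inequality with a partial Dirichlet condition]\label{lem:hardy}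
Let $N\ge2$, and let $W$ be Lipschitz with compact support in $\overline{\mathbb R^N_+}\setminus\{0\}$, with $W(r\omega)=0$ for $r>0$, $\omega\in Z_e$. Then
\[
\int_{\mathbb R^N_+}|\nabla W|^2\ge(a^2+\mu)\int_{\mathbb R^N_+}\frac{W^2}{|x|^2} .
\]
\end{lemma}

\begin{proof}
On each ray, integration by parts gives
\[
0\le\int_0^\infty\Big(W_r+\frac{aW}r\Big)^2r^{N-1}dr=\int_0^\infty W_r^2r^{N-1}dr+\big(a^2-a(N-2)\big)\int_0^\infty W^2r^{N-3}dr ,
\]
and $a(N-2)=2a^2$. On each half-sphere the definition of $\mu$ gives $\int_{S_+}|\nabla_SW(r\,\cdot)|^2\ge\mu\int_{S_+}W(r\,\cdot)^2$. Since $|\nabla W|^2=W_r^2+r^{-2}|\nabla_SW|^2$, integrate and add.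
\end{proof}

\begin{lemma}\label{lem:interface}
$\displaystyle\int_{\Omega\cap B_r(x_0)}u^2\,dx\le Cr^N$ for all $x_0\in\Sigma$ and $0<r\le r_0/2$.
\end{lemma}

\begin{proof}
Fix $\delta\in(0,1]$ with $(1+\delta)^2a^2<a^2+\mu$. Let $\chi$ be a smooth cutoff, a translate of a fixed one, with $\chi=1$ on $B_{r_0/2}(x_0)$ and compact support in $B_{r_0}(x_0)$. Write $\rho=|x-x_0|$ and put $\eta=\rho^{-a}\chi$, $v=u_\varepsilon$, $w=v\eta$. Since $x_0\notin\operatorname{supp}v$, the function $\eta$ is admissible in \eqref{eq:energy}. By Lemma~\ref{lem:geometry}(b), $w(x_0+\cdot)$ satisfies the hypotheses of Lemma~\ref{lem:hardy}. Moreover,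
\[
|\nabla\eta|^2\le(1+\delta)a^2\rho^{-2a-2}\chi^2+(1+\delta^{-1})\rho^{-2a}|\nabla\chi|^2 ,
\]
and $\rho\ge r_0/2$ on $\operatorname{supp}\nabla\chi$. Combining Lemma~\ref{lem:hardy} with \eqref{eq:energy} we obtain, since $2a=n-1$,
\[
(a^2+\mu)\int\frac{w^2}{\rho^2}\le(1+\delta)^2a^2\int\frac{w^2}{\rho^2}+C\int_\Omega u^2+C\int_{T_{r_0}(x_0)}|z-x_0|^{1-n}dz .
\]
All terms are finite and the last two are bounded by $C$. So $\int w^2\rho^{-2}\le C$. Since $2a+2=N$, letting $\varepsilon\downarrow0$ gives $\int_{\Omega\cap B_{r_0/2}(x_0)}u^2\rho^{-N}dx\le C$, which implies the claim.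
\end{proof}

The Dirichlet condition enters through $\mu>0$: with $\mu=0$ no $\delta>0$ would be admissible.

\section{The two constants}\label{sec:constants}

Let $N\ge3$, so $a>0$. As explained in Section~\ref{sec:three}, we look for the profile $\psi$ on $S_+$, equal to $1$ on $\partial S_+$, for which $|x|^{-a}\psi(x/|x|)$ has least energy per unit of $\log|x|$, that is, for which $\int_{S_+}(|\nabla\psi|^2+a^2\psi^2)$ is minimal. The Euler--Lagrange equation is $\Delta_S\psi=a^2\psi$, which also says that $|x|^{-a}\psi$ is harmonic.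

Let $s=x_N/|x|\in[0,1]$. For functions of $s$ alone, $\Delta_Sf=(1-s^2)f''-nsf'$. Recall that $F(\alpha,\beta;c;z)=\sum_k\frac{(\alpha)_k(\beta)_k}{(c)_kk!}z^k$ solves $z(1-z)F''+[c-(\alpha+\beta+1)z]F'-\alpha\beta F=0$ for $|z|<1$. Put
\[
\psi(s)=\frac{F(a,a;\frac n2;\frac{1-s}2)}{F(a,a;\frac n2;\frac12)} .
\]
Here $\alpha+\beta+1=2a+1=n$. With $z=\frac{1-s}2$ we have $z(1-z)=\frac{1-s^2}4$ and $\frac{d}{dz}=-2\frac{d}{ds}$, so the equation becomes $(1-s^2)\psi''-ns\psi'=a^2\psi$. Hence, as a function on $\overline{S_+}$, $\psi$ is smooth and positive, $\Delta_S\psi=a^2\psi$, and $\psi=1$ on $\partial S_+$. Its outer conormal derivative on $\partial S_+$ is the constant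
\[
H:=-\psi'(0),
\]
and Green's formula on $S_+$ gives
\begin{equation}\label{eq:profile}
\int_{S_+}\big(|\nabla\psi|^2+a^2\psi^2\big)=\int_{\partial S_+}\psi\,\partial_\nu\psi=H|S^{n-1}| .
\end{equation}

\begin{remark}
The profile is indeed optimal. If $f$ is Lipschitz on $\overline{S_+}$ and $f=1$ on $\partial S_+$, then $\int(|\nabla f|^2+a^2f^2)$ exceeds \eqref{eq:profile} by $\int(|\nabla(f-\psi)|^2+a^2(f-\psi)^2)$, because the cross term equals $2\int_{\partial S_+}(f-\psi)\partial_\nu\psi=0$. With $f=1$ this gives $H|S^{n-1}|\le a^2|S_+|$, that is, $H/A\le\frac{n-1}4=\frac{N-2}4$, the ratio found in Section~\ref{sec:three}.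
\end{remark}

To compute $H$, recall Gauss's second summation theorem
\[
F\Big(\alpha,\beta;\frac{\alpha+\beta+1}2;\frac12\Big)=\frac{\sqrt\pi\,\Gamma(\frac{\alpha+\beta+1}2)}{\Gamma(\frac{\alpha+1}2)\Gamma(\frac{\beta+1}2)}
\]
and $\frac{d}{dz}F(a,a;a+\frac12;z)=\frac{a^2}{a+1/2}F(a+1,a+1;a+\frac32;z)$. Since $\frac n2=a+\frac12$ and $\Gamma(a+\frac32)=(a+\frac12)\Gamma(a+\frac12)$,
\begin{equation}\label{eq:H}
H=\frac12\cdot\frac{a^2\,\Gamma(\frac{a+1}2)^2}{\Gamma(\frac a2+1)^2}=\frac{2\,\Gamma(\frac{n+1}4)^2}{\Gamma(\frac{n-1}4)^2} .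
\end{equation}
On the other side, $|S_+|=\pi^{(n+1)/2}/\Gamma(\frac{n+1}2)$ and $|S^{n-1}|=2\pi^{n/2}/\Gamma(\frac n2)$, so
\begin{equation}\label{eq:Agamma}
A=\frac{(n-1)|S_+|}{|S^{n-1}|}=\frac{\sqrt\pi\,\Gamma(\frac n2)}{\Gamma(\frac{n-1}2)} .
\end{equation}

\begin{lemma}\label{lem:HA}
$H<A$ if $3\le N\le9$, and $H>A$ if $N\ge10$.
\end{lemma}

\begin{proof}
We need two-sided bounds for $\Gamma(t+\frac12)/\Gamma(t)$. For $x>-\frac14$ let
\[
q(x)=\frac{\Gamma(x+1)^2}{(x+\frac14)\Gamma(x+\frac12)^2},\qquad\text{so}\qquad\frac{q(x+1)}{q(x)}=\frac{(x+1)^2(x+\frac14)}{(x+\frac12)^2(x+\frac54)} .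
\]
The numerator is $x^3+\frac94x^2+\frac32x+\frac14$ and the denominator is $x^3+\frac94x^2+\frac32x+\frac5{16}$, so the quotient is less than $1$. By Stirling's formula $q(x+k)\to1$ as $k\to\infty$. Hence $q>1$. Taking $x=t$ and $x=t-\frac12$ we get
\begin{equation}\label{eq:gammabounds}
\frac{\Gamma(t+\frac12)}{\Gamma(t)}<\frac t{\sqrt{t+\frac14}}\quad(t>0),\qquad\frac{\Gamma(t+\frac12)}{\Gamma(t)}>\sqrt{t-\tfrac14}\quad(t>\tfrac14) .
\end{equation}
We use them with $t=\frac{n-1}4$ for $H$ and with $t=\frac{n-1}2$ for $A$.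

Let $2\le n\le8$. Then $H<\frac{(n-1)^2}{2n}$ and $A>\frac12\sqrt{\pi(2n-3)}$, so $H<A$ follows from $(n-1)^4<\pi n^2(2n-3)$. For $n=2,\dots,8$ the numbers $(n-1)^4$ are $1,16,81,256,625,1296,2401$, and already $3n^2(2n-3)$ equals $12,81,240,525,972,1617,2496$.

Let $n\ge9$. Then $H>\frac{n-2}2$ and $A^2<\frac{\pi(n-1)^2}{2n-1}$, so $H>A$ follows from $\big(\frac{n-2}{n-1}\big)^2(2n-1)\ge4\pi$. The left side increases with $n$, and at $n=9$ it equals $\frac{49\cdot17}{64}>13>4\pi$.
\end{proof}

\begin{lemma}\label{lem:test}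
Let $y_0\in\partial\mathbb R^N_+$ and let $\zeta$ be Lipschitz with compact support in $\mathbb R$. For
\[
\varphi(x)=|x-y_0|^{-a}\,\psi\Big(\frac{x_N}{|x-y_0|}\Big)\,\zeta(\log|x-y_0|)
\]
we have $\varphi^2=|z-y_0|^{1-n}\zeta(\log|z-y_0|)^2$ at $z\in\partial\mathbb R^N_+$, $z\ne y_0$, and
\[
\int_{\mathbb R^N_+}|\nabla\varphi|^2=H|S^{n-1}|\int\zeta^2dt+\Big(\int_{S_+}\psi^2\Big)\int\zeta'^2dt .
\]
\end{lemma}

\begin{proof}
The first claim is $\psi(0)=1$ and $2a=n-1$. Let $r=|x-y_0|$ and $t=\log r$. The radial derivative of $\varphi$ is $r^{-a-1}(\zeta'-a\zeta)\psi$ and the tangential gradient is $r^{-a-1}\zeta\nabla_S\psi$. Since $r^{-2a-2}r^{N-1}dr=dt$,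
\[
\int_{\mathbb R^N_+}|\nabla\varphi|^2=\int\Big[(\zeta'-a\zeta)^2\int_{S_+}\psi^2+\zeta^2\int_{S_+}|\nabla\psi|^2\Big]dt .
\]
Use $\int\zeta\zeta'dt=0$ and \eqref{eq:profile}.
\end{proof}

The next lemma justifies the description of $H$ in Section~\ref{sec:nine}. It is needed only in Section~\ref{sec:ten}.

\begin{lemma}[Kato's inequality]\label{lem:kato}
For every Lipschitz $\varphi$ with compact support in $\overline{\mathbb R^N_+}$,
\[
H\int_{\partial\mathbb R^N_+}\frac{\varphi^2}{|x|}\,dx'\le\int_{\mathbb R^N_+}|\nabla\varphi|^2dx ,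
\]
and the constant $H$ cannot be increased.
\end{lemma}

\begin{proof}
Let $\Phi=|x|^{-a}\psi(x_N/|x|)$. It is positive and harmonic in $\mathbb R^N_+$, smooth up to $\partial\mathbb R^N_+\setminus\{0\}$ with $\partial_\nu\Phi=H\Phi/|x|$ there, and $|\nabla\Phi|\le C\Phi/|x|$. Hence
\[
|\nabla\varphi|^2\ge2\frac\varphi\Phi\nabla\varphi\cdot\nabla\Phi-\frac{\varphi^2}{\Phi^2}|\nabla\Phi|^2=\operatorname{div}\Big(\frac{\varphi^2}\Phi\nabla\Phi\Big) .
\]
Integrate over $\mathbb R^N_+\setminus B_\varrho(0)$. The flat part of the boundary contributes $H\int\varphi^2/|x|$ over $\{|x'|>\varrho\}$, and $\partial B_\varrho(0)$ contributes $O(\varrho^{N-2})$. Let $\varrho\downarrow0$.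

For the functions of Lemma~\ref{lem:test} with $y_0=0$ we have $\int\varphi^2/|z|\,dz=|S^{n-1}|\int\zeta^2dt$. If $\zeta$ has a long plateau, the ratio of $\int|\nabla\varphi|^2$ to this is arbitrarily close to $H$.
\end{proof}

\section{Proof of Theorem \ref{thm:flat}}\label{sec:proof}

For $N=1$ we have $\Omega=(0,\ell)$, and the introduction shows $u_\lambda\le1$. For $N=2$ the theorem is a special case of Theorem~\ref{thm:curved}, proved in Section~\ref{sec:curved}. Let $3\le N\le9$.

Let $u=u_\lambda$ and let $y_0\in\Gamma_1$ be a point with $u(y_0)=\max_{\overline\Omega}u$. Put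
\[
g=\lambda e^u,\qquad\hat M=g(y_0)=\max_{\Gamma_1}g,\qquad d=d(y_0),\qquad R=\frac{c_0d}4 .
\]
By Lemma~\ref{lem:geometry}(c), $\overline{B^+_{2R}(y_0)}\subset\Omega\cup\Gamma_1$. The radius $R$ may be arbitrarily small; all estimates must be uniform in $R$.

\medskip
\noindent\textbf{Step 1: $\int_{\Omega\cap B_R(y_0)}u\le CR^N$.} Choose $x_0\in\Sigma$ with $|x_0-y_0|=d$. If $2d\le r_0/2$, then $B_R(y_0)\subset B_{2d}(x_0)$, and Lemma~\ref{lem:interface} gives $\int_{\Omega\cap B_R(y_0)}u^2\le C(2d)^N\le CR^N$. If $2d>r_0/2$, then $R$ is bounded below, and $\int_\Omega u^2\le C\le CR^N$ by Lemma~\ref{lem:energy}. Apply the Cauchy--Schwarz inequality.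

\medskip
\noindent\textbf{Step 2: Green's formula.} We claim that
\begin{equation}\label{eq:green}
(n-1)|S_+|\,u(y_0)\le\int_{T_R(y_0)}g(z)\,|z-y_0|^{1-n}dz+C .
\end{equation}
Let $k(x)=|x-y_0|^{2-N}$ and $\eta(x)=\eta_0(|x-y_0|/R)$ with $\eta_0$ smooth, $0\le\eta_0\le1$, $\eta_0=1$ on $[0,\frac12]$ and $\eta_0=0$ on $[1,\infty)$. For $0<\varrho<R/2$ the function $\chi=\min\{k,\varrho^{2-N}\}\eta$ belongs to $\mathcal L$ and is constant in $B_\varrho^+(y_0)$. By Lemma~\ref{lem:weak} and the divergence theorem for $u\nabla(k\eta)$ on the half-annulus $B_R^+(y_0)\setminus B_\varrho(y_0)$,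
\begin{align*}
\int_{\Gamma_1}g\chi\,dz&=\int_{\Omega\setminus B_\varrho(y_0)}\nabla u\cdot\nabla(k\eta)\,dx\\
&=(N-2)\varrho^{1-N}\int_{\partial B_\varrho(y_0)\cap\mathbb R^N_+}u\,d\sigma-\int_{\Omega\setminus B_\varrho(y_0)}u\,\Delta(k\eta)\,dx .
\end{align*}
There is no contribution from the flat part, because $k\eta$ is radial about $y_0\in\partial\mathbb R^N_+$ and so $\partial_\nu(k\eta)=0$ there. Since $k$ is integrable on $T_R(y_0)$ and $u$ is continuous at $y_0$, letting $\varrho\downarrow0$ gives
\[
(N-2)|S_+|\,u(y_0)=\int_{\Gamma_1}k\,\eta\,g\,dz+\int_\Omega u\,\Delta(k\eta)\,dx .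
\]
The function $\Delta(k\eta)=2\nabla k\cdot\nabla\eta+k\Delta\eta$ is supported in $\overline{B_R(y_0)}\setminus B_{R/2}(y_0)$ and bounded by $CR^{-N}$. By Step 1 the last integral is at most $C$, and $N-2=n-1$.

\medskip
\noindent\textbf{Step 3: Stability.} Let $\tau=\min\{1/\hat M,R/e\}$. We split the integral in \eqref{eq:green} into three parts.
\begin{itemize}
\item $|z-y_0|<\tau$: the contribution is at most $\hat M|S^{n-1}|\tau\le|S^{n-1}|$.
\item $R/e<|z-y_0|<R$: Lemma~\ref{lem:stability} with a cutoff equal to $1$ on $B_R(y_0)$ and supported in $\overline{B_{2R}(y_0)}$ gives $\int_{T_R(y_0)}g\le CR^{N-2}=CR^{n-1}$. So the contribution is at most $C$.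
\item $\tau\le|z-y_0|\le R/e$: apply Lemma~\ref{lem:stability} to the function $\varphi$ of Lemma~\ref{lem:test}, with $\zeta=1$ on $[\log\tau,\log(R/e)]$, $\zeta=0$ outside $[\log\tau-1,\log R]$, linear in between. Its support is a compact subset of $\Omega\cup\Gamma_1$ not containing $y_0$. Since $\int\zeta^2\le\log(R/\tau)$ and $\int\zeta'^2=2$, the contribution is at most $H|S^{n-1}|\log(R/\tau)+C$.
\end{itemize}

\medskip
\noindent\textbf{Step 4: Conclusion.} We have $\log(R/\tau)=\max\{1,\log(R\hat M)\}$ and $R\hat M=R\lambda e^{u(y_0)}\le Ce^{u(y_0)}$. Hence $\log(R/\tau)\le u(y_0)+C$. With \eqref{eq:green} and Step 3,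
\[
(n-1)|S_+|\,u(y_0)\le H|S^{n-1}|\,u(y_0)+C,\qquad\text{that is,}\qquad u(y_0)\le\frac HA\,u(y_0)+C .
\]
By Lemma~\ref{lem:HA}, $H/A<1$. So $\max u_\lambda=u(y_0)\le C/(1-H/A)$, with $C$ independent of $\lambda\in(0,\lambda^*)$. Letting $\lambda\uparrow\lambda^*$ we obtain $u^*\in L^\infty(\Omega)$. \qed

\begin{remark}
The restriction $N\le9$ enters only in the last line. The exponential is decisive in Step 4: it bounds the number $\log(R/\tau)$ of scales over which stability is applied by the height $u(y_0)$, up to an additive constant.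
\end{remark}

\section{Curved reaction surfaces and dimension two}\label{sec:curved}

We prove Theorem~\ref{thm:curved}. The results of Section~\ref{sec:stability} hold as stated. Near a boundary point we flatten the boundary by a map that is close to the identity. Since $H<A$ is a strict inequality, a small error can be afforded, but we must check that every error is either bounded or small relative to $u(y_0)$. In dimension two the comparison of $H$ with $A$ is not available: $A=0$, the power $|x|^{2-N}$ becomes a logarithm, and the last step changes.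

\medskip
\noindent\textbf{Charts.} By compactness there is $r_1\in(0,1]$ such that for every $p\in\partial\Omega$, in Euclidean coordinates with $p=0$ and inner normal $e_N$, in $\{|x'|<r_1,|x_N|<r_1\}$ we have $\Omega=\{x_N>\gamma(x')\}$ and $\partial\Omega=\operatorname{graph}\gamma$, with $\gamma(0)=0$, $\nabla\gamma(0)=0$ and $|D^2\gamma|\le C$. Put
\[
\Psi_p(x)=(x',x_N-\gamma(x')) .
\]
Then $\det D\Psi_p=1$, $|D\Psi_p-I|\le C|x'|$ and $|\Psi_p(x)-x|\le C|x'|^2$. Since $\Psi_p$ does not change $x'$, the same bounds hold in terms of $\xi=\Psi_p(x)$. On $\partial\Omega$ we have $\Psi_p(z)=(z',0)$, $|z'|\le|z-p|$ and $d\sigma\le C\,dz'$.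

\medskip
\noindent\textbf{The interface.} We show that for some $r_0>0$
\begin{equation}\label{eq:curvedinterface}
\int_{\Omega\cap B_r(x_0)}u^2\,dx\le Cr^N\qquad(x_0\in\Sigma,\ 0<r\le r_0/2) .
\end{equation}
Use the chart at $x_0$. The projection $x\mapsto x'$ maps $\Sigma$, near $x_0$, to a smooth hypersurface of $\mathbb R^n$ through $0$ with bounds uniform in $x_0$, and it maps the part of $\Gamma_1$ in the chart to a set $\Gamma_1'$ which near $0$ lies on one side of this hypersurface. As in the proof of Lemma~\ref{lem:geometry}(b), for $r_0$ small there is a unit vector $e\in\mathbb R^n$ with $r\omega\notin\Gamma_1'$ for $0<r<2r_0$, $\omega\in S^{n-1}$ and $\omega\cdot e>\frac12$. (For $N=2$, $\Gamma_1'$ is near $0$ one of the two half-lines ending at $0$, and $e$ points to the other side.) Let $w\in\mathcal L$ be supported in $B_{r_0}(x_0)$. Its support does not contain $x_0$. The function $W=w\circ\Psi_{x_0}^{-1}$, extended by zero, is Lipschitz on $\overline{\mathbb R^N_+}$, has compact support in $B_{2r_0}(0)\setminus\{0\}$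 if $r_0$ is small, and vanishes on $\partial\mathbb R^N_+\setminus\Gamma'_1$. So Lemma~\ref{lem:hardy} applies to $W$. Since $|\nabla w|^2\ge(1-Cr_0)|\nabla W|^2\circ\Psi_{x_0}$, $|\Psi_{x_0}(x)|\le(1+Cr_0)|x|$ on the support, and $\det D\Psi_{x_0}=1$,
\[
\int_\Omega|\nabla w|^2\ge(1-Cr_0)(a^2+\mu)\int_\Omega\frac{w^2}{|x-x_0|^2}\ge\Big(a^2+\frac\mu2\Big)\int_\Omega\frac{w^2}{|x-x_0|^2}
\]
for $r_0$ small. Now the proof of Lemma~\ref{lem:interface} applies with $\mu/2$ in place of $\mu$ and with $\int_{\Gamma_1\cap B_{r_0}(x_0)}|z-x_0|^{1-n}d\sigma\le C\int_{|z'|<r_0}|z'|^{1-n}dz'\le C$ for the boundary term. (For $N=2$, $a=0$ and $\eta=\chi$.)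

\medskip
\noindent\textbf{The maximum point.} Let $y_0\in\Gamma_1$ be a maximum point of $u=u_\lambda$, let $g=\lambda e^u$, $\hat M=g(y_0)$,
\[
d=\operatorname{dist}(y_0,\partial\Omega\setminus\Gamma_1)>0,\qquad R=\tfrac18\min\{d,R_0\},
\]
with $R_0\in(0,r_1]$ small, to be chosen depending on $\Omega$, $\Gamma_1$ and $\Gamma_2$ only. Then $\overline{\Omega\cap B_{2R}(y_0)}\subset\Omega\cup\Gamma_1$. From now on constants that may depend on $R_0$ are written $C_{R_0}$, and $C$ does not depend on $R_0$.

\emph{Claim: there is $r_2>0$ such that if $d<r_2$, there is $x_0\in\Sigma$ with $|x_0-y_0|\le2d$.} Let $q\in\partial\Omega\setminus\Gamma_1$ with $|q-y_0|=d$. In the chart at $y_0$ we have $q=(q',\gamma(q'))$ with $|q'|\le d$. The path $t\mapsto q_t=(tq',\gamma(tq'))$, $0\le t\le1$, lies on $\partial\Omega$, starts in $\Gamma_1$ and ends outside $\Gamma_1$. Since $\Gamma_1$ is open in $\partial\Omega$, there is a smallest $t$ with $q_t\notin\Gamma_1$. For this $t$, $q_t\in\overline{\Gamma_1}\setminus\Gamma_1$. As $\Gamma_2$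 is open in $\partial\Omega$ and disjoint from $\Gamma_1$, $q_t\in\Sigma$. Finally $|q_t-y_0|\le d+Cd^2\le2d$ for $d$ small. In particular, $d\ge r_2$ if $\Sigma=\emptyset$.

\emph{Consequence:}
\begin{equation}\label{eq:curvedaverage}
\int_{\Omega\cap B_R(y_0)}u\,dx\le C_{R_0}R^N .
\end{equation}
If $d<r_2$ and $3d\le r_0/2$, then $B_R(y_0)\subset B_{3d}(x_0)$, and \eqref{eq:curvedinterface} together with $d\le C_{R_0}R$ gives $\int_{\Omega\cap B_R(y_0)}u^2\le C_{R_0}R^N$. Otherwise $R$ is bounded below by a positive constant depending on $R_0$, and $\int_\Omega u^2\le C$ suffices. Use Cauchy--Schwarz.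

\medskip
\noindent\textbf{Green's formula for $N\ge3$.} Let $k,\eta$ be as in Section~\ref{sec:proof}. The only new feature is that $\partial_\nu(k\eta)$ need not vanish on $\Gamma_1$. For $x\in\Gamma_1\cap B_R(y_0)$ we have $|(x-y_0)\cdot\nu|\le C|x-y_0|^2$, and the radial derivative of $k\eta$ is bounded by $C|x-y_0|^{1-N}$; so $|\partial_\nu(k\eta)|\le C|x-y_0|^{2-N}$. For $R_0$ small, spheres of radius at most $R$ about $y_0$ meet $\partial\Omega$ transversally, so the divergence theorem applies on $\Omega\cap B_R(y_0)\setminus\overline{B_\varrho(y_0)}$, and $\varrho^{1-N}|\partial B_\varrho(y_0)\cap\Omega|\to|S_+|$ as $\varrho\downarrow0$. The limit is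
\[
(N-2)|S_+|\,u(y_0)=\int_{\Gamma_1}k\eta g\,d\sigma-\int_{\Gamma_1}u\,\partial_\nu(k\eta)\,d\sigma+\int_\Omega u\,\Delta(k\eta)\,dx .
\]
Since $0\le u\le u(y_0)$, the second integral is bounded in absolute value by $Cu(y_0)\int_{\Gamma_1\cap B_R(y_0)}|x-y_0|^{1-n}d\sigma\le C_2R_0\,u(y_0)$ with $C_2$ independent of $R_0$. The third is at most $C_{R_0}$ by \eqref{eq:curvedaverage}. Thus
\begin{equation}\label{eq:curvedgreen}
(n-1)|S_+|\,u(y_0)\le\int_{\Gamma_1\cap B_R(y_0)}g\,|z-y_0|^{1-n}d\sigma+C_2R_0\,u(y_0)+C_{R_0} .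
\end{equation}

\medskip
\noindent\textbf{Conclusion for $N\ge3$.} Use the chart at $y_0$ and write $\Psi=\Psi_{y_0}$, $\tau=\min\{1/\hat M,R/e\}$. For $z\in\Gamma_1\cap B_R(y_0)$ recall $|z'|\le|z-y_0|$, so $|z-y_0|^{1-n}\le|z'|^{1-n}$. We split the integral in \eqref{eq:curvedgreen} according to the size of $|z'|$.
\begin{itemize}
\item The part $|z'|<\tau$ is at most $C\hat M\int_{|z'|<\tau}|z'|^{1-n}dz'\le C\hat M\tau\le C$.
\item The part $|z'|>R/e$ is at most $(e/R)^{n-1}\int_{\Gamma_1\cap B_R(y_0)}g\,d\sigma\le C$, by Lemma~\ref{lem:stability} with a cutoff equal to $1$ on $B_R(y_0)$ and supported in $\overline{B_{2R}(y_0)}$.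
\item For $\tau\le|z'|\le R/e$ use the test function $\varphi\circ\Psi$ with $\varphi$ from Lemma~\ref{lem:test}, centered at $0$, and $\zeta$ as in Section~\ref{sec:proof}. For $R_0$ small its support lies in $\overline\Omega\cap B_{2R}(y_0)$, so, extended by zero, it belongs to $\mathcal L$. Since $|\nabla\varphi|^2\le C|\xi|^{-N}(\zeta^2+\zeta'^2)$ with $\zeta,\zeta'$ evaluated at $\log|\xi|$, its energy is at most
\begin{align*}
\int_{\mathbb R^N_+}(1+C|\xi|)|\nabla\varphi|^2d\xi&\le H|S^{n-1}|\int\zeta^2dt+C\int\zeta'^2dt+C\int e^t(\zeta^2+\zeta'^2)\,dt\\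
&\le H|S^{n-1}|\log\frac R\tau+C .
\end{align*}
The last integral is bounded because $|\zeta|,|\zeta'|\le1$ and $\zeta$ is supported in $(-\infty,\log R]$. On $\Gamma_1$ the square of the test function is $|z'|^{1-n}\zeta^2\ge|z-y_0|^{1-n}\zeta^2$. So this part is at most $H|S^{n-1}|\log(R/\tau)+C$.
\end{itemize}
As before $\log(R/\tau)\le u(y_0)+C$. With \eqref{eq:curvedgreen},
\[
\big[(n-1)|S_+|-H|S^{n-1}|-C_2R_0\big]\,u(y_0)\le C_{R_0} .
\]
By Lemma~\ref{lem:HA} the bracket is positive for $R_0$ small. This bounds $u(y_0)$.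

\medskip
\noindent\textbf{Conclusion for $N=2$.} Now $n=1$. Take $k(x)=\log(R/|x-y_0|)$ and $\eta$ as before. Then $k\eta\ge0$, and $\Delta(k\eta)$ is supported in $R/2\le|x-y_0|\le R$ and bounded by $CR^{-2}$. The radial derivative of $k\eta$ is bounded by $C/|x-y_0|$, so $|\partial_\nu(k\eta)|\le C$ on $\Gamma_1\cap B_R(y_0)$. Green's formula, with $\chi=\min\{k,\log(R/\varrho)\}\eta$ and $\varrho^{-1}|\partial B_\varrho(y_0)\cap\Omega|\to\pi$, gives as above, since $\eta\le1$,
\[
\pi u(y_0)\le\int_{\Gamma_1\cap B_R(y_0)}g\,k\,d\sigma+CR_0\,u(y_0)+C_{R_0} .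
\]
For $\delta\in(0,1]$ let $\tau=\min\{\delta/\hat M,R/e\}$ and $L=\log(R/\tau)\ge1$. Then $L\le u(y_0)+C_\delta$. In the chart at $y_0$ put $s=\log(R/|z'|)$; then $k\le s$ on $\Gamma_1\cap B_R(y_0)$.
\begin{itemize}
\item The part $|z'|<\tau$ is at most $C\hat M\int_{|z'|<\tau}\log\frac R{|z'|}\,dz'\le C\hat M\tau(1+L)\le C\delta(1+L)$.
\item On the part $|z'|>R/e$ we have $k\le1$, and $\int_{\Gamma_1\cap B_R(y_0)}g\,d\sigma\le C$ by Lemma~\ref{lem:stability} with a cutoff.
\item For $\tau\le|z'|\le R/e$, that is, $1\le s\le L$, apply Lemma~\ref{lem:stability} to $\zeta(\log(R/|\Psi(x)|))$ with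
\[
\zeta(s)=s\ \text{ on }[0,1],\qquad\zeta(s)=\sqrt s\ \text{ on }[1,L],\qquad\zeta(s)=\sqrt L\,(2-s/L)\ \text{ on }[L,2L],
\]
and $\zeta=0$ otherwise. For $R_0$ small this function belongs to $\mathcal L$, as before. Since $k\le s=\zeta^2$ for $1\le s\le L$, the contribution is at most $\int g\zeta^2d\sigma\le C\int\zeta'^2ds=C\big(1+\frac14\log L+1\big)$.
\end{itemize}
The logarithmic kernel thus costs only $\log L$ instead of a multiple of $L$. Altogether
\[
\pi u(y_0)\le C(R_0+\delta)\,u(y_0)+C\log\big(C_\delta+u(y_0)\big)+C_{R_0,\delta} ,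
\]
where $C$ does not depend on $R_0,\delta$. Choosing $R_0$ and $\delta$ small bounds $u(y_0)$. This proves Theorem~\ref{thm:curved}. \qed

\section{An unbounded extremal solution in dimensions ten and higher}\label{sec:ten}

We prove Theorem~\ref{thm:ten}. Let $N\ge10$. The domain is the set where the singular solution $u_s$ of Section~\ref{sec:nine} is positive. For $\lambda<A$ we construct minimal solutions below $u_s$. As $\lambda\uparrow A$ they increase to a solution $U\le u_s$ for $\lambda=A$, and the strict stability of $u_s$, that is, $A<H$, forces $U=u_s$.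

\subsection{The domain}
For $0\le s<1$ let
\[
G(s)=\int_0^sG'(\bar s)\,d\bar s,\qquad G'(s)=-(n-1)(1-s^2)^{-n/2}\int_s^1(1-t^2)^{\frac{n-2}2}dt .
\]
Substituting $t=1-(1-s)\tau$ we get
\[
G'(s)=-(n-1)(1+s)^{-n/2}\int_0^1\tau^{\frac{n-2}2}\big(2-(1-s)\tau\big)^{\frac{n-2}2}d\tau,
\]
so $G$ is smooth up to $s=1$. By construction $((1-s^2)^{n/2}G')'=(n-1)(1-s^2)^{\frac n2-1}$, which is $(1-s^2)G''-nsG'=n-1$. With $s=x_N/|x|$ we regard $G$ also as a function on $\overline{S_+}$. It is smooth, with $\Delta_SG=n-1$, $G=0$ on $\partial S_+$ and $G<0$ in $S_+$. Integrating over $S_+$ gives $\partial_\nu G=-G'(0)=A$ on $\partial S_+$. Put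
\[
u_s(x)=-\log|x|+G(x/|x|),\qquad\Omega_s=\{x\in\mathbb R^N_+:u_s>0\}=\{x_N>0,\ |x|<e^{G(x/|x|)}\} ,
\]
and $\Gamma_1=T_1(0)$, $\Sigma=\partial T_1(0)$, $\Gamma_2=\{|x|=e^G,\ x_N>0\}$. Then $\Delta u_s=|x|^{-2}(-(N-2)+n-1)=0$, $u_s=0$ on $\Gamma_2$, and
\[
\partial_\nu u_s=\frac A{|x|}=Ae^{u_s}\qquad\text{on }\Gamma_1\setminus\{0\} .
\]
At points of $\Sigma$, in the coordinates $(|x'|,x_N)$, $\Gamma_2$ starts in the direction $(-A,1)$ and $\Gamma_1$ in the direction $(-1,0)$, so they meet at a corner. Conditions (i), with $\Sigma$ listed separately, and (ii) are clear. For (iii) let $\rho=|x'|$. Since $\partial_\rho s=-s\rho/|x|^2$,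
\[
\partial_\rho u_s=-\frac\rho{|x|^2}\big(1+sG'(s)\big) .
\]
For $0<s<1$, $\int_s^1(1-t^2)^{\frac{n-2}2}dt\le\frac1s\int_s^1t(1-t^2)^{\frac{n-2}2}dt=\frac{(1-s^2)^{n/2}}{ns}$, so $|sG'|\le\frac{n-1}n<1$. Thus $u_s$ decreases in $|x'|$ for fixed $x_N>0$. The nonempty horizontal slices of $\Omega_s$ are balls centered on the $x_N$-axis, and (iii) holds.

The set $\Omega_s\cup\Gamma_1=\{x_N\ge0,\ |x|<e^G\}$, which is understood to contain $0$, is relatively open in $\overline{\mathbb R^N_+}$. So Lemma~\ref{lem:weak} applies to $\Omega_s$, with $\mathcal L$ defined as before, and functions in $\mathcal L$ extended by zero are Lipschitz with compact support on $\overline{\mathbb R^N_+}$.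

\subsection{The energy space}
Let $V$ be the closure of $\mathcal L$ in $H^1(\Omega_s)$. It is closed under $\varphi\mapsto\varphi^+$. The zero extension to $\mathbb R^N_+$ of a function in $V$ vanishes for $|x_1|>1$, so the Poincar\'e inequality holds in $V$. By Lemma~\ref{lem:kato} and density,
\begin{equation}\label{eq:kato}
H\int_{\Gamma_1}\frac{\varphi^2}{|x|}\,dx'\le\int_{\Omega_s}|\nabla\varphi|^2dx\qquad(\varphi\in V) .
\end{equation}
On the left $\varphi$ stands for its trace on $\Gamma_1$, defined by continuity from $\mathcal L$. In particular, since $|x|<1$ on $\Gamma_1$ and $\int_{\Gamma_1}|x|^{-1}<\infty$, the maps $\varphi\mapsto\varphi|_{\Gamma_1}\in L^2(\Gamma_1)$ and $\varphi\mapsto\varphi/|x|\in L^1(\Gamma_1)$ are bounded on $V$.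

Next, \emph{$u_s\in V$, its trace is $\log\frac1{|x|}$, and}
\begin{equation}\label{eq:us}
\int_{\Omega_s}\nabla u_s\cdot\nabla\varphi\,dx=\int_{\Gamma_1}\frac A{|x|}\,\varphi\,dx'\qquad(\varphi\in V) .
\end{equation}
The functions $\min\{(u_s-\varepsilon)^+,K\}$ belong to $\mathcal L$, because they are constant near $0$ and $\{x_N\ge0,\ |x|\le e^{G-\varepsilon}\}$ is a compact subset of $\Omega_s\cup\Gamma_1$. Since $|\nabla u_s|\le C/|x|\in L^2(\Omega_s)$, they converge to $u_s$ in $H^1$ as $K\to\infty$, $\varepsilon\downarrow0$, and their boundary values converge pointwise on $\Gamma_1\setminus\{0\}$ to $\log\frac1{|x|}$. For $\varphi\in\mathcal L$ integrate by parts over $\Omega_s\setminus B_\varrho(0)$; the term on $\partial B_\varrho(0)$ is $O(\varrho^{N-2})$. The general case follows by density.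

\subsection{The linear problem}
To construct minimal solutions we need the solution operator of the problem $\Delta v=0$, $v_\nu=g$ on $\Gamma_1$, $v=0$ on $\Gamma_2\cup\Sigma$, including continuity up to the corner. For $g\in L^\infty(\Gamma_1)$ let
\[
w(x)=c_N\int_{\Gamma_1}g(z)\,|x-z|^{2-N}dz,\qquad c_N=\frac1{(N-2)|S_+|} .
\]
We recall the classical facts about this single layer potential. It is continuous and locally H\"older on $\mathbb R^N$, harmonic off $\overline{\Gamma_1}$ and even in $x_N$. If $g$ is locally H\"older on $\Gamma_1$, then $w$ is $C^1$ up to $\Gamma_1$ from $\{x_N>0\}$ with $\partial_\nu w=g$; here $-\partial_Nw$ is the Poisson integral of $g$ extended by zero. If $g\ge0$, then $w\ge0$ and $w$ is superharmonic in $\mathbb R^N$.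

Let $D=\Omega_s\cup\Gamma_1\cup\Omega_s^-$, where $\Omega_s^-$ is the reflection of $\Omega_s$ in $\partial\mathbb R^N_+$. In terms of the function $G(s)$ of one variable, this is the domain $\{|x|<e^{G(|x_N|/|x|)}\}$, starlike about $0$ with a Lipschitz radial function. It is a Lipschitz domain, so its Dirichlet problem is solvable for continuous boundary data. Let $p\in C(\overline D)$ be harmonic in $D$ with $p=w$ on $\partial D$. By uniqueness $p$ is even in $x_N$, so $\partial_\nu p=0$ on $\Gamma_1$. Define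
\[
Tg=w-p\in C(\overline D),
\]
usually restricted to $\overline{\Omega_s}$. The operator $T$ is linear, and:
\begin{itemize}
\item[(T1)] $Tg=0$ on $\Gamma_2\cup\Sigma$, $Tg$ is harmonic in $\Omega_s$ and locally H\"older on $\Omega_s\cup\Gamma_1$. If $g$ is locally H\"older on $\Gamma_1$, then $Tg\in C^1(\Omega_s\cup\Gamma_1)$ and $\partial_\nu(Tg)=g$ on $\Gamma_1$.
\item[(T2)] If $g\ge0$, then $0\le Tg\le w$. Indeed, $Tg$ is superharmonic in $D$ and vanishes on $\partial D$, so $Tg\ge0$; and $w\ge0$ gives $p\ge0$. Hence $T$ is order preserving.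
\item[(T3)] If $g$ is bounded and locally H\"older on $\Gamma_1$, then $Tg\in V$, its trace is its restriction to $\Gamma_1$, and $\int_{\Omega_s}\nabla(Tg)\cdot\nabla\varphi=\int_{\Gamma_1}g\varphi$ for $\varphi\in V$. By linearity, writing $g=g^+-g^-$, we may assume $g\ge0$. By Lemma~\ref{lem:weak}, tested with $(Tg-\varepsilon)^+\in\mathcal L$, $\int|\nabla(Tg-\varepsilon)^+|^2\le\int_{\Gamma_1}g\,Tg$. Let $\varepsilon\downarrow0$: these functions are bounded in $V$ and converge uniformly to $Tg$, so weak limits give $Tg\in V$ and the claim on the trace. The identity holds for $\varphi\in\mathcal L$ by Lemma~\ref{lem:weak}, and for $\varphi\in V$ by density.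
\end{itemize}

\emph{Classical solutions are exactly the $u\in C(\overline{\Omega_s})$ with $u=T(\lambda e^u)$.} If $u$ is classical, then $g=\lambda e^u$ is bounded and locally H\"older on $\Gamma_1$, and $h=u-Tg$ is harmonic, $C^1$ up to $\Gamma_1$, with $h_\nu=0$ on $\Gamma_1$ and $h=0$ on $\Gamma_2\cup\Sigma$. Lemma~\ref{lem:weak} tested with $(\pm h-\varepsilon)^+$ gives $\int|\nabla(\pm h-\varepsilon)^+|^2=0$, so $h=0$. Conversely, if $u=T(\lambda e^u)$, then $u$ is locally H\"older on $\Omega_s\cup\Gamma_1$, hence so is $\lambda e^u$ on $\Gamma_1$, and $u$ is classical by (T1).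

\subsection{Minimal solutions for $0<\lambda<A$}
Let $\theta=\lambda/A<1$, $u_0=0$ and $u_{k+1}=T(\lambda e^{u_k})$. By (T1) each $\lambda e^{u_k}$ is bounded and locally H\"older on $\Gamma_1$. By (T2), $u_1\ge0=u_0$, and inductively $u_k\le u_{k+1}$.

\emph{Comparison with $\theta u_s$.} We show $u_k\le\theta u_s$ by induction; it holds for $k=0$. If it holds for $k$, then on $\Gamma_1\setminus\{0\}$, where $|x|<1$,
\[
\lambda e^{u_k}\le\lambda|x|^{-\theta}\le\frac{\theta A}{|x|} .
\]
For $h=u_{k+1}-\theta u_s\in V$, (T3) and \eqref{eq:us} give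
\[
\int|\nabla h^+|^2=\int_{\Gamma_1}\Big(\lambda e^{u_k}-\frac{\theta A}{|x|}\Big)h^+\le0,
\]
so $h\le0$.

\emph{Boundedness.} By (T2) and $2-N=1-n$,
\[
u_{k+1}(x)\le c_N\lambda\int_{T_1(0)}|z|^{-\theta}|x-z|^{1-n}dz .
\]
If $|z|\le|x-z|$, the integrand is at most $|z|^{1-n-\theta}$. If $|x-z|<|z|$, then $|x'-z|\le|x-z|<1$ and it is at most $|x'-z|^{1-n-\theta}$. Since $n-1+\theta<n$, $u_{k+1}\le C_\lambda$ with $C_\lambda$ independent of $k$ and $x$.

\emph{Convergence.} So $u_k\uparrow u_\lambda\le\min\{C_\lambda,\theta u_s\}$. The potentials of $\lambda e^{u_k}$ are continuous and increase to the potential of the bounded function $\lambda e^{u_\lambda}$, which is continuous. By Dini's theorem the convergence is uniform on $\overline D$, and by the maximum principle the corresponding harmonic functions $p$ converge uniformly. Hence $u_\lambda=T(\lambda e^{u_\lambda})$ is continuous on $\overline{\Omega_s}$ and is a classical solution.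

\emph{Minimality.} Let $v$ be a classical solution for some $\lambda_1\ge\lambda$. Then $v=T(\lambda_1e^v)\ge0=u_0$, and $u_k\le v$ implies $u_{k+1}=T(\lambda e^{u_k})\le T(\lambda_1e^v)=v$. So
\begin{equation}\label{eq:minimal}
u_\lambda\le v .
\end{equation}
In particular $u_\lambda$ is the minimal solution and is nondecreasing in $\lambda$.

\subsection{The limit $\lambda\uparrow A$}
Let $U=\lim_{\lambda\uparrow A}u_\lambda\le u_s$. By (T3) with $g=\lambda e^{u_\lambda}$ and $\varphi=u_\lambda$, and since $u_\lambda\le u_s=\log\frac1{|x|}$ on $\Gamma_1\setminus\{0\}$,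
\[
\int|\nabla u_\lambda|^2=\lambda\int_{\Gamma_1}e^{u_\lambda}u_\lambda\le A\int_{T_1(0)}\frac1{|x|}\log\frac1{|x|}\,dx'<\infty .
\]
So $u_\lambda\rightharpoonup U$ weakly in $H^1$ and $U\in V$. The traces on $\Gamma_1$ converge weakly in $L^2(\Gamma_1)$ to the trace of $U$, and pointwise, dominated by $\log\frac1{|x|}\in L^2(\Gamma_1)$; so the trace of $U$ is the pointwise limit. For $\varphi\in V$ we have $e^{u_\lambda}|\varphi|\le|\varphi|/|x|\in L^1(\Gamma_1)$, and (T3) and dominated convergence give
\[
\int_{\Omega_s}\nabla U\cdot\nabla\varphi\,dx=A\int_{\Gamma_1}e^U\varphi\,dx'\qquad(\varphi\in V) .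
\]
Now let $w=u_s-U\in V$, $w\ge0$. By \eqref{eq:us}, convexity and \eqref{eq:kato},
\[
\int|\nabla w|^2=A\int_{\Gamma_1}(e^{u_s}-e^U)w\le A\int_{\Gamma_1}e^{u_s}w^2=A\int_{\Gamma_1}\frac{w^2}{|x|}\le\frac AH\int|\nabla w|^2 .
\]
Since $A<H$ for $N\ge10$ by Lemma~\ref{lem:HA}, $\nabla w=0$, and $w=0$ by the Poincar\'e inequality; that is, $U=u_s$.

If there were a classical solution $v$ for some $\lambda_1\ge A$, then \eqref{eq:minimal} would give $u_\lambda\le v$ for all $\lambda<A$, and $u_s=U\le v$ would be bounded, which it is not. Hence $\lambda^*=A$ and $u^*=u_s\notin L^\infty(\Omega_s)$. This proves Theorem~\ref{thm:ten}. \qed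

\begin{thebibliography}{1}
\bibitem{BRP} \emph{The Extremal Solution Of A Boundary Reaction Problem}, \texttt{https://core.ac.uk/download/296706343.pdf}.
\end{thebibliography}

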